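\title{Additive translates of multiplicative left ideals in $\beta\mathbb{N}$}

\begin{abstract}
For nonprincipal ultrafilters $p,r$ on $\mathbb{N}$ we show that at most one of the shifts $m+p$ $(m\in\mathbb{N})$ lies in the multiplicative left ideal $\beta\mathbb{N}\cdot r$. This answers a question of Hindman and Strauss, and together with a theorem of theirs it gives $(\mathbb{N}^*+\mathbb{N}^*)\cap(\mathbb{N}^*\cdot\mathbb{N}^*)=\emptyset$. The result is a special case of a theorem on countable group actions. The proof attaches to $r$ two functions, defined by recursion on finite blocks, which recover from a typical point $ay+c$ the constant term $c$ and, in one case, the point $y$ itself.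
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $\mathbb{N}=\{1,2,3,\dots\}$. An \emph{ultrafilter} on a set $Y$ is a family $r$ of nonempty subsets of $Y$ that is closed under supersets and finite intersections and contains, for each $A\subseteq Y$, one of $A$ and $Y\setminus A$. It is \emph{principal} if it contains a singleton $\{y\}$, and it is then identified with $y$. The set $\beta Y$ of all ultrafilters on $Y$ is a compact Hausdorff space with basic open sets $\overline{A}=\{r:A\in r\}$, in which $Y$ is dense; it is the Stone-\v{C}ech compactification of the discrete space $Y$. Put $\mathbb{N}^*=\beta\mathbb{N}\setminus\mathbb{N}$. Addition and multiplication extend to $\beta\mathbb{N}$ by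
\[
A\in p+q \iff \{x\in\mathbb{N}: -x+A\in q\}\in p,\qquad
A\in p\cdot q \iff \{x\in\mathbb{N}: x^{-1}A\in q\}\in p,
\]
where $-x+A=\{y\in\mathbb{N}:x+y\in A\}$ and $x^{-1}A=\{y\in\mathbb{N}:xy\in A\}$. With either operation $\beta\mathbb{N}$ is a compact right topological semigroup: the operation is associative, and the maps $p\mapsto p+q$ and $p\mapsto p\cdot q$ are continuous for each fixed $q$.

How do the two structures meet? The most basic form of this question asks when a sum equals a product. Fix $p,r\in\mathbb{N}^*$ and put
\begin{align*}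
H(p,r)&=\{m\in\mathbb{N}: m+p=t\cdot r\text{ for some }t\in\beta\mathbb{N}\},\\
Q(p,r)&=\{q\in\mathbb{N}^*: q+p=s\cdot r\text{ for some }s\in\mathbb{N}^*\}.
\end{align*}
The set $\beta\mathbb{N}\cdot r$ is the left ideal of $(\beta\mathbb{N},\cdot)$ generated by $r$; by continuity of $t\mapsto t\cdot r$ it is the closure of the set of dilates $a\cdot r$, $a\in\mathbb{N}$. So $H(p,r)$ records which shifts of $p$ are limits of dilates of $r$. If $H(p,r)$ is infinite and $q\in\mathbb{N}^*$ contains it, then $q+p$ is a limit of points $m+p$ of the closed set $\beta\mathbb{N}\cdot r$, and so lies in it. The exact relation between $H$ and $Q$ is a theorem of Hindman and Strauss \cite[Theorem 13.10]{HS}: the statements $Q(p,r)\ne\emptyset$, $|H(p,r)|=\omega$ and $|Q(p,r)|=2^{\mathfrak{c}}$ are equivalent. They write: ``we do not know whether the set $H$ ever has two members, let alone infinitely many members.'' It never does.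

\begin{theorem}\label{thm:H}
For all $p,r\in\mathbb{N}^*$ the set $H(p,r)$ has at most one member. The empty set and every singleton $\{m\}$, $m\in\mathbb{N}$, occur as $H(p,r)$.
\end{theorem}

\begin{corollary}\label{cor:sumprod}
$Q(p,r)=\emptyset$ for all $p,r\in\mathbb{N}^*$. That is, $(\mathbb{N}^*+\mathbb{N}^*)\cap(\mathbb{N}^*\cdot\mathbb{N}^*)=\emptyset$.
\end{corollary}

Indeed, $Q(p,r)\neq\emptyset$ would make $H(p,r)$ infinite by \cite[Theorem 13.10]{HS}. This is the only use of that theorem; the rest of the paper is self-contained and takes place in ZFC.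

The simplest cases show why one would guess this answer and why it does not come for free.

\begin{example}\label{ex:basic}
(a) \emph{One member.} Given $m\in\mathbb{N}$ and $p\in\mathbb{N}^*$, let $r=m+p$. It is nonprincipal, because $-m+F$ is finite for finite $F$. Then $m+p=1\cdot r$, so $m\in H(p,r)$.

(b) \emph{Congruences can decide.} Let $k\mathbb{N}\in r$ for all $k$; such $r$ exist in $\mathbb{N}^*$, since the sets $k\mathbb{N}$ have the finite intersection property and empty intersection. Then $k\mathbb{N}\in t\cdot r$ for all $t$ and $k$, as $a^{-1}(k\mathbb{N})\supseteq k\mathbb{N}$. If $m,n\in H(p,r)$, then $p$ contains the residue classes of $-m$ and of $-n$ modulo every $k$, so $m=n$. If also $k\mathbb{N}\in p$ for all $k$, then $H(p,r)=\emptyset$: the class of $-m$ modulo $2m$ is disjoint from $2m\mathbb{N}\in p$.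

(c) \emph{Congruences need not decide.} Let $1+k\mathbb{N}\in r$ for all $k$. Then $t\cdot r$ and $t$ contain the same residue class modulo $k$, so $m+p$ and $(m+p)\cdot r$ agree modulo every $k$, for every $m$.

(d) \emph{Principal multipliers.} Let $m+p=a\cdot r$ and $n+p=a'\cdot r$ with $a,a'\in\mathbb{N}$. Then the map $y\mapsto(a'y+m-n)/a$ of $\mathbb{Q}$ sends $r$ to itself. By Lemma~\ref{lem:three} below it is the identity, so $m=n$.

(e) \emph{No cancellation.} Every compact right topological semigroup contains an idempotent, and $\mathbb{N}^*$ is a closed subsemigroup of $(\beta\mathbb{N},\cdot)$. For an idempotent $s\in\mathbb{N}^*$ and $r=s$ we have $s\cdot r=1\cdot r$ with $s\ne1$. So a product $t\cdot r$ does not determine $t$, even when $r$ is known.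

(f) \emph{Principal $r$.} For $r=1$ we have $\beta\mathbb{N}\cdot r=\beta\mathbb{N}$, and every $m$ satisfies $m+p\in\beta\mathbb{N}\cdot r$.
\end{example}

Parts (a) and (b) reduce the second sentence of Theorem~\ref{thm:H} to the first. Parts (b) and (d) suggest the answer, (c) rules out a proof by congruences, and (e) rules out a proof by cancellation. If $m,n\in H(p,r)$, then $p$ is both $-m+t\cdot r$ and $-n+t'\cdot r$, and the task is to show that this ultrafilter remembers its constant term although it may forget its multiplier. To compare $ay-m$ with $a'y'-n$ one must solve for $y'$, so it is better to work in a field. There $+$ and $\cdot$ extend to $\beta K$ by the same formulas, with $K$ in place of $\mathbb{N}$.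

\begin{theorem}\label{thm:field}
Let $K$ be a countably infinite field and $r\in\beta K\setminus K$. Then the sets $c+\beta(K\setminus\{0\})\cdot r$, $c\in K$, are pairwise disjoint subsets of $\beta K$.
\end{theorem}

For $K=\mathbb{Q}$ this also shows that $d+x\cdot r\neq t\cdot r$ in $\beta\mathbb{Q}$ whenever $r\in\mathbb{N}^*$, $x\in\mathbb{N}$, $d\in\mathbb{Z}\setminus\{0\}$ and $t\in\beta\mathbb{N}$: the two sides lie in the translates with $c=d$ and $c=0$.

Section~\ref{sec:action} reduces both theorems to a statement on group actions, Theorem~\ref{thm:action}. Section~\ref{sec:model} shows the idea when the multipliers are powers of $2$. Sections~\ref{sec:scales}--\ref{sec:end} prove Theorem~\ref{thm:action}.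

\section{Ultrafilter quantifiers and group actions}\label{sec:action}

For an ultrafilter $r$ on $Y$, ``$P(y)$ for $r$-most $y$'' means $\{y:P(y)\}\in r$. The definition of an ultrafilter gives the following rules, which we use without comment.
\begin{itemize}
\item Finitely many statements that hold for $r$-most $y$ hold simultaneously for $r$-most $y$, and in particular for some $y$.
\item Exactly one of $P(y)$ and its negation holds for $r$-most $y$.
\item Call a function $f$, defined for $r$-most $y$, \emph{$r$-constant} if $f(y)=e$ for $r$-most $y$, for some $e$. If $f(y)$ lies in a fixed finite set for $r$-most $y$, then $f$ is $r$-constant. So if $f$ is not $r$-constant, then for each finite set $S$ we have $f(y)\notin S$ for $r$-most $y$.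
\item If $r$ is nonprincipal, then $r$-most $y$ lie outside any given finite set.
\end{itemize}
The image of $r$ under a map $f:Y\to Y'$ is the ultrafilter $fr=\{A:f(y)\in A\text{ for }r\text{-most }y\}$. An ultrafilter on a subset of $Y$ is identified with its image under the inclusion. In this language, $A\in c+t\cdot r$ for a point $c$ if and only if for $t$-most $a$, for $r$-most $y$, $c+ay\in A$. The order of the quantifiers matters: $y$ is chosen after $a$ and may be required to lie in a member of $r$ that depends on $a$.

Let a group $G$ act on $Y$, let $u$ be an ultrafilter on $G$ and $r$ one on $Y$. Define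
\[
u*r=\{A\subseteq Y:\ \text{for $u$-most $h$, for $r$-most $y$, } hy\in A\}.
\]
By the first two rules this is an ultrafilter on $Y$. If $u$ is principal at $g$, then $u*r=gr$. If $gu$ denotes the image of $u$ under $h\mapsto gh$, then
\begin{equation}\label{eq:equiv}
g(u*r)=(gu)*r,
\end{equation}
since $A$ belongs to either side exactly when for $u$-most $h$, for $r$-most $y$, $ghy\in A$.

An affine map $y\mapsto ay+c$ plays two roles in Theorem~\ref{thm:field}: it moves the points on which $r$ lives, and it sends $0$ to its constant term. We separate the roles by using two actions.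

\begin{theorem}\label{thm:action}
Let $G$ be a countable group acting on a countably infinite set $Y$ and on a set $Z$ such that
\begin{itemize}
\item[(F)] each $g\ne1$ has only finitely many fixed points in $Y$;
\item[(T)] only $1\in G$ fixes two distinct points of $Z$.
\end{itemize}
Let $r$ be a nonprincipal ultrafilter on $Y$, let $o,c,c'\in Z$, and let $u,u'$ be ultrafilters on $G$ with $ho=c$ for $u$-most $h$ and $ho=c'$ for $u'$-most $h$. If $u*r=u'*r$, then $c=c'$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:field} from Theorem~\ref{thm:action}]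
Let $G$ be the group of maps $y\mapsto ay+e$ with $a\in K\setminus\{0\}$, $e\in K$, and let $Y=Z=K$, $o=0$. The equation $ay+e=y$ has at most one solution unless $a=1$ and $e=0$, so (F) and (T) hold. Suppose $q=c+t\cdot r=c'+t'\cdot r$ with $t,t'\in\beta(K\setminus\{0\})$. Let $u$ be the image of $t$ under $a\mapsto(y\mapsto ay+c)$ and $u'$ the image of $t'$ under $a\mapsto(y\mapsto ay+c')$. Then $u*r=q=u'*r$, while $ho=c$ for $u$-most $h$ and $ho=c'$ for $u'$-most $h$. Hence $c=c'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:H} from Theorem~\ref{thm:field}]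
Let $m+p=t\cdot r$ with $t\in\beta\mathbb{N}$, and regard $p,r,t$ as ultrafilters on $\mathbb{Q}$. For $A\subseteq\mathbb{Q}$ the following are equivalent: $A\in-m+t\cdot r$; for $t$-most $a$, for $r$-most $y$, $ay\in A+m$; $(A+m)\cap\mathbb{N}\in t\cdot r=m+p$ in $\beta\mathbb{N}$; for $p$-most $x$, $x\in A$. Hence $p=-m+t\cdot r\in-m+\beta(\mathbb{Q}\setminus\{0\})\cdot r$. If $m,n\in H(p,r)$, Theorem~\ref{thm:field} gives $-m=-n$. Example~\ref{ex:basic}(a),(b) now supplies $H(p,m+p)=\{m\}$ and a pair with $H(p,r)=\emptyset$.
\end{proof}

The following lemma is the only consequence of (F) that we need.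

\begin{lemma}\label{lem:three}
Let $f$ be a permutation of a countable set $Y$ with finitely many fixed points, and let $r$ be a nonprincipal ultrafilter on $Y$. There is $A_f\in r$ with $fA_f\cap A_f=\emptyset$. In particular $fr\ne r$.
\end{lemma}

\begin{proof}
The set $Y'$ of points not fixed by $f$ is in $r$ and is invariant under $f$. Join each $y\in Y'$ to $fy$. The neighbors of $y$ are $fy$ and $f^{-1}y$, both different from $y$. Going through an enumeration of $Y'$, give each point one of three colors not yet used on its neighbors. One color class $A_f$ is in $r$, and $fA_f\cap A_f=\emptyset$. Since $fA_f\in fr$ and $fA_f\notin r$, we get $fr\neq r$.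
\end{proof}

\section{A model: multipliers that are powers of two}\label{sec:model}

Let $T=\{2^n:n\ge0\}$, let $r\in\mathbb{N}^*$, and consider an equation $c+t\cdot r=c'+t'\cdot r$ with $c,c'\in\mathbb{Z}$ and $T\in t$, $T\in t'$. When $t$ and $t'$ are principal, the argument of Example~\ref{ex:basic}(d) applies. The other two cases need two different devices, and both are visible in binary notation.

\emph{Both nonprincipal: read off the constant term.} Fix $k$. For $t$-most $a$ we have $2^k\mid a$, so $c+ay\equiv c\pmod{2^k}$ for all $y$. Thus $c+t\cdot r$ contains $c+2^k\mathbb{Z}$, and for the same reason it contains $c'+2^k\mathbb{Z}$. This holds for all $k$, so $c=c'$. The low digits of the point $c+ay$ determine $c$, with no knowledge of $a$ or $y$.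

\emph{One principal: count layers.} Take the smallest instance, $r=1+t\cdot r$ with $t$ nonprincipal. Reading the last digit gives no contradiction, but it gives information: $t$-most $a$ are even, so $r$-most $y$ are odd. For odd $y\ge3$ let $D(y)$ be the odd part of $y-1$, and for odd $y$ let $\nu(y)$ be the number of applications of $D$ needed to reach $1$. For instance $37=1+4\cdot9$ and $9=1+8\cdot1$, so $D(37)=9$, $D(9)=1$ and $\nu(37)=2$. If $a=2^n$ with $n\ge1$ and $y$ is odd, then $D(1+ay)=y$, so $\nu(1+ay)=\nu(y)+1$. Let $\varepsilon$ be the parity of $\nu(y)$ for $r$-most $y$. Then for $t$-most $a$, for $r$-most $y$, the number $\nu(1+ay)$ has the other parity. Hence $1+t\cdot r\ne r$.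

It is the nonzero constant term, found again at the low end of $y$, that marks the place in $1+ay$ where $a$ ends and $y$ begins. With constant term $0$ the mark disappears: $a_1(a_2y)=(a_1a_2)y$ may be read as two layers or as one. No contradiction can then be expected, since the nonprincipal ultrafilters containing $T$ form a closed subsemigroup of $(\beta\mathbb{N},\cdot)$, which has an idempotent $s$, and $r=s$ satisfies $r=0+s\cdot r$.

In general there are no digits. We build a substitute from $r$ alone. Each $y\in Y$ will start a finite chain $y,\Phi(y),\Phi^2(y),\dots$, where each step undoes one group element; this replaces the removal of low digits. For fixed $h\neq1$ and $r$-most $y$ the chain of $hy$ passes through $y$ (Section~\ref{sec:cuts}). A function $b:Y\to Z$ computed along the chain reads off $ho$, and a function $D:Y\to Y$ finds $y$ when a mark is present (Section~\ref{sec:bD}).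

\section{Scales on $G$, $Y$ and $Z$}\label{sec:scales}

Assume the hypotheses of Theorem~\ref{thm:action}. The points $c,c'$ lie in the orbit $Go$. If $Go=\{o\}$, then $c=c'=o$. Otherwise we replace $Z$ by $Go$, which preserves (T). So from now on \emph{$Z$ is countable and $|Z|\ge2$}. Everything constructed in this section and the next, as well as $b$ and $D$, depends on $G,Y,Z,o,r$ only. This is essential: the same functions must be evaluated along $u$ and along $u'$.

A typical point of $u*r$ is $hy$ with $y$ chosen after $h$. We make ``chosen after'' visible by a size $|h|$ on $G$ and a level $\ell(y)$ on $Y$ that exceeds any given bound for $r$-most $y$.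

\subsection*{Size of a group element}
Enumerate $G=\{\gamma_1,\gamma_2,\dots\}$, with repetitions if $G$ is finite, and put $G_0=\{1\}$, $G_{n+1}=G_nG_n\cup\{\gamma_{n+1},\gamma_{n+1}^{-1}\}$. The sets $G_n$ are finite, closed under inverses and increasing, their union is $G$, and $G_nG_n\subseteq G_{n+1}$. Let $|g|=\min\{n:g\in G_n\}$. Then $|g|=0$ only for $g=1$, and
\[
|g^{-1}|=|g|,\qquad |gh|\le\max(|g|,|h|)+1 .
\]

\subsection*{Level of a point of $Y$}
For $g\ne1$ let $A_g\in r$ be the set of Lemma~\ref{lem:three}, which applies by (F). Put $C_0=Y$, and for $n\geq1$ let $C_n$ be $C_{n-1}\cap\bigcap_{g\in G_{n+1}\setminus\{1\}}A_g$ with the first $n$ elements of a fixed enumeration of $Y$ removed. Then $C_n\in r$, the $C_n$ decrease, $\bigcap_nC_n=\emptyset$, and for $n\ge1$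
\begin{equation}\label{eq:C}
y\in C_n,\ g\in G_{n+1}\setminus\{1\}\ \Longrightarrow\ gy\notin C_n .
\end{equation}
The \emph{level} $\ell(y)=\max\{n:y\in C_n\}$ is finite, $\ell(y)\ge n$ means $y\in C_n$, and for each $n$ we have $\ell(y)\ge n$ for $r$-most $y$.

\begin{lemma}[Separation]\label{lem:sep}
If $gy=g'y'$ and $\min(\ell(y),\ell(y'))\ge\max(|g|,|g'|)$, then $g=g'$ and $y=y'$.
\end{lemma}

\begin{proof}
Let $n=\max(|g|,|g'|)$. If $n=0$, then $g=g'=1$. If $n\ge1$, then $y,y'\in C_n$ and $y=(g^{-1}g')y'$ with $g^{-1}g'\in G_{n+1}$, so $g^{-1}g'=1$ by \eqref{eq:C}. In both cases $y=y'$ follows.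
\end{proof}

The lemma says that a point has at most one representation $gy$ at each scale. It does not forbid representations $gy=g'y'$ at different scales, with $|g'|\le\ell(y')<|g|\le\ell(y)$. If $u*r=r$ with $u$ nonprincipal, as in Example~\ref{ex:basic}(e), then $r$-most points $y'$ are themselves of the form $hy$, and such nested representations must be organized, not excluded.

\subsection*{Blocks}
The chains will climb to higher and higher levels. To make them stop, we confine each to a finite set.

\begin{lemma}\label{lem:blocks}
There is a finite-to-one map $\lambda:Y\to\{0,1,2,\dots\}$ such that for each $g\in G$ we have $\lambda(gy)=\lambda(y)$ for $r$-most $y$.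
\end{lemma}

\begin{proof}
Let $E_0=\emptyset$ and let $E_{k+1}$ be $G_kE_k$ together with the $(k+1)$-st element of $Y$. The $E_k$ are finite and increasing with union $Y$, and $G_kE_k\subseteq E_{k+1}$. Let $I_k=E_k\setminus E_{k-1}$ for $k\ge1$. Suppose $y\in I_k$ and $k\ge|g|+2$. Then $gy\in G_kE_k\subseteq E_{k+1}$. Also $gy\notin E_{k-2}$, since otherwise $y=g^{-1}(gy)\in G_{k-2}E_{k-2}\subseteq E_{k-1}$. So $gy\in I_{k-1}\cup I_k\cup I_{k+1}$.

For some $i\in\{0,1,2\}$ the union of the $I_k$ with $k\equiv i\pmod 3$ is in $r$. Put $\lambda(y)=\lfloor(k-i+1)/3\rfloor$ for $y\in I_k$. Each fiber of $\lambda$ is a union of at most three sets $I_k$. If $k=i+3m$, then $\lambda=m$ on $I_{k-1}\cup I_k\cup I_{k+1}$. Given $g$, for $r$-most $y$ we have $y\in I_k$ with $k\equiv i\pmod 3$ and $y\notin E_{|g|+1}$, so $k\ge|g|+2$ and $\lambda(gy)=\lambda(y)$.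
\end{proof}

The fibers of $\lambda$ are called \emph{blocks}.

\subsection*{Small points of $Z$}
In the model, $c$ is small compared with $a$, and this is how the low digits isolate it. A map $y\mapsto ay+c$ with $a$ a large integer and $c$ small sends $0$ to a small number, and sends no other small number to a small number. Hypothesis (T) gives this in general.

\begin{lemma}\label{lem:small}
Fix finite sets $\{o\}=B_0\subseteq B_1\subseteq\cdots$ with union $Z$. There are finite sets $S(g)\subseteq Z$, $g\in G$, and a function $\psi:\{0,1,2,\dots\}\to\mathbb{N}$ with $\psi(n)\geq n+1$ such that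
\begin{itemize}
\item[(S1)] $gz\in S(g)$ for at most one $z\in S(g)$;
\item[(S2)] each finite subset of $Z$ is contained in $S(g)$ for all but finitely many $g$;
\item[(S3)] if $|g|>\psi(n)$, then $G_{n+1}B_n\subseteq S(g)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $F_n$ be the set of $g$ for which there are $z\ne z'$ in $B_n$ with $gz,gz'\in B_n$. If $g$ and $g'$ agree at $z$ and $z'$, then $g^{-1}g'$ fixes both, so $g=g'$ by (T). Thus $g$ is determined by $(z,z',gz,gz')$, and $F_n$ is finite. We have $F_0=\emptyset$ and $F_n\subseteq F_{n+1}$. Since $|Z|\ge2$, for each $g$ some $B_n$ contains two distinct points and their images, so $\bigcup_nF_n=G$. Hence $\kappa(g)=\max\{n:g\notin F_n\}$ is defined. Put $S(g)=B_{\kappa(g)}$. Then (S1) says $g\notin F_{\kappa(g)}$. If $g\notin F_n$, then $\kappa(g)\geq n$ and $B_n\subseteq S(g)$; as $F_n$ is finite, this gives (S2). By (S2) only finitely many $g$ fail $G_{n+1}B_n\subseteq S(g)$; let $\psi(n)\ge n+1$ bound their sizes.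
\end{proof}

We call the points of $S(g)$ \emph{small for $g$}.

\section{Cuts and canonical factorizations}\label{sec:cuts}

\begin{definition}
A \emph{cut} of $y\in Y$ is a pair $(w,y')$ with $w\in G\setminus\{1\}$, $y=wy'$, $\lambda(y')=\lambda(y)$ and $\ell(y')\ge\psi(|w|)$. Its \emph{size} is $|w|$.
\end{definition}

A cut is a way to read $y$ as ``$w$ applied to a point chosen after $w$''. For each $f\ne1$ the pair $(f,y)$ is a cut of $fy$ for $r$-most $y$, by Lemma~\ref{lem:blocks} and the growth of $\ell$. The margin $\psi(|w|)$ in place of $|w|$ will force consecutive cuts to be far apart in size, which is what (S3) needs.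

\begin{lemma}\label{lem:cut}
(a) If $(w,y')$ is a cut of $y$, then $\ell(y)<|w|<\psi(|w|)\le\ell(y')$.
(b) Two cuts of $y$ of the same size are equal.
\end{lemma}

\begin{proof}
(a) If $\ell(y)\ge|w|$, Lemma~\ref{lem:sep} applied to $1y=wy'$ gives $w=1$. (b) If $wy'=w'y''$ are cuts of size $n$, then $\ell(y'),\ell(y'')\ge\psi(n)>n$, and Lemma~\ref{lem:sep} applies.
\end{proof}

Let $\mathrm{Dom}$ be the set of $y$ that have a cut. For $y\in\mathrm{Dom}$ let $(\pi(y),\Phi(y))$ be the cut of least size, which is unique by (b). Then $\Phi(y)$ is in the block of $y$ and $\ell(\Phi(y))>\ell(y)$. The points $y,\Phi(y),\Phi^2(y),\dots$ are therefore distinct members of a finite block, and the chain leaves $\mathrm{Dom}$ after finitely many steps.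

The least cut of $hy$ need not be $(h,y)$. But its size is at most $|h|$, so its first component has finitely many possible values and is $r$-constant in $y$. This is the reason for choosing the least cut. Repeating the step factors $h$.

\begin{lemma}[Factorization]\label{lem:fact}
For each $h\ne1$ there are $k=k(h)\ge1$ and $w_i=w_i(h)\in G\setminus\{1\}$, $1\le i\le k$, with $h=w_1\cdots w_k$ such that, with $v_i=w_1\cdots w_i$ and $h_i=w_{i+1}\cdots w_k$ (so $h=v_ih_i$, $h_0=h$, $h_k=1$):
\begin{itemize}
\item[(a)] for $r$-most $y$ and all $0\le i<k$: $h_iy\in\mathrm{Dom}$, $\pi(h_iy)=w_{i+1}$, $\Phi(h_iy)=h_{i+1}y$;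
\item[(b)] $|w_{i+1}|>\psi(|w_i|)$ for $1\le i<k$;
\item[(c)] $|w_i|\ge i$ and $|v_i|\le|w_i|+1$ for $1\le i\le k$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $f\ne1$. For $r$-most $y$, $fy\in\mathrm{Dom}$ and $\pi(fy)\in G_{|f|}$. So there is $w(f)\ne1$ with $\pi(fy)=w(f)$, and hence $\Phi(fy)=w(f)^{-1}fy$, for $r$-most $y$. Put $h_0=h$ and, as long as $h_i\ne1$, put $w_{i+1}=w(h_i)$, $h_{i+1}=w_{i+1}^{-1}h_i$, $v_{i+1}=w_1\cdots w_{i+1}$. Then $h=v_ih_i$ at every stage.

Suppose $h_0,\dots,h_{m-1}\ne1$, so that $w_1,\dots,w_m$ are defined. For $r$-most $y$ the pair $(w_{i+1},h_{i+1}y)$ is the least cut of $h_iy$ for all $i<m$. For such $y$, Lemma~\ref{lem:cut}(a) gives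
\begin{equation}\label{eq:chain}
\psi(|w_i|)\le\ell(h_iy)\quad(1\le i\le m),\qquad \ell(h_iy)<|w_{i+1}|\quad(0\le i<m).
\end{equation}
Together these give (b). So the sizes $|w_i|$ increase strictly from $|w_1|\ge1$, and $|w_i|\ge i$. The bound on $|v_i|$ holds for $i=1$, and if it holds for $i<m$, then $|v_i|\le|w_i|+1\le\psi(|w_i|)<|w_{i+1}|$, so $|v_{i+1}|\le\max(|v_i|,|w_{i+1}|)+1=|w_{i+1}|+1$.

The process stops after at most $m=|h|$ steps. For suppose $h_0,\dots,h_{m-1}\ne1$, and let $N=\max(|h|,|v_m|)$. By (c), $N\le|w_m|+1\le\psi(|w_m|)$. For $r$-most $y$ we have $\ell(h_my)\ge N$ by \eqref{eq:chain}, and $\ell(y)\ge N$. Lemma~\ref{lem:sep} applied to $hy=v_m(h_my)$ gives $h=v_m$, that is, $h_m=1$. Let $k$ be the first index with $h_k=1$. Then $h=w_1\cdots w_k$ and $h_i=v_i^{-1}h=w_{i+1}\cdots w_k$.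
\end{proof}

\section{Recovering the constant term}\label{sec:bD}

Fix $h\ne1$ with $ho=c$ and an $r$-typical $y$. The chain of $hy$ runs along the first row below; the second row is obtained by putting $o$ in place of $y$.
\[
\begin{array}{ccccccccccc}
hy&\longmapsto&h_1y&\longmapsto&\cdots&\longmapsto&h_{k-1}y&\longmapsto&y&\longmapsto&\cdots\\[2pt]
c&&h_1o&&\cdots&&h_{k-1}o&&o&&
\end{array}
\]
We want a function $b$ on $Y$ that takes the first row to the second. If we knew which point of the chain is $y$, we would place $o$ there and carry it to the left by $w_k,\dots,w_1$, since $h_io=w_{i+1}h_{i+1}o$. The difficulty is that the chain may continue beyond $y$, and the point $hy$ does not tell us where $h$ ends.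

The way out is a test that the second row passes. We have $h_io=v_i^{-1}c$ with $c$ fixed, and $w_{i+1}$ is far larger than $v_i$ by Lemma~\ref{lem:fact}(b),(c), so $h_io$ should be small for $w_{i+1}$. We therefore start with $o$ at the far end of the chain and carry the value to the left, but whenever the new value is not small for the element just applied, we discard it and restart from $o$. A second function $D$ remembers the place of the last restart.

\begin{definition}\label{def:bD}
Define $b:Y\to Z$ and $D:Y\to Y$ by recursion along the finite chains. If $y\notin\mathrm{Dom}$, put $b(y)=o$ and $D(y)=y$. If $y\in\mathrm{Dom}$, $w=\pi(y)$ and $y'=\Phi(y)$, put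
\[
(b(y),D(y))=\begin{cases}(w\,b(y'),\,D(y'))&\text{if }w\,b(y')\in S(w)\quad\text{(\emph{keep})},\\ (w\,o,\,y')&\text{otherwise}\quad\text{(\emph{reset})}.\end{cases}
\]
\end{definition}

For $y\in\mathrm{Dom}$ the point $D(y)$ equals $\Phi^i(y)$ for some $i\ge1$, by induction along the chain. So it lies in the block of $y$, and $\ell(D(y))>\ell(y)$.

What happens at the step from $y$ to $h_{k-1}y$ depends on the value $b(y)$ that arrives from the right. By the rules of Section~\ref{sec:action}, exactly one of the following holds:
\begin{itemize}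
\item[($\alpha$)] there is $z_*\in Z$ with $b(y)=z_*$ for $r$-most $y$;
\item[($\beta$)] for every finite $S\subseteq Z$, $b(y)\notin S$ for $r$-most $y$.
\end{itemize}

One more difficulty occurs at the left end. The first factors $w_1(h),w_2(h),\dots$ may be $u$-constant and of small size, and then $c$ need not be small for $w_1$. We skip these factors. The skipped part must be described in terms of $q=u*r$ alone. Let $\pi_i(y)=\pi(\Phi^{i-1}(y))$ where this is defined. For an ultrafilter $q$ on $Y$ and $n\ge1$ let $j(q,n)$ be the largest $j\in\{0,\dots,n\}$ such that $\pi_1,\dots,\pi_j$ are defined for $q$-most $y$ and are $q$-constant. Let $g_1,\dots,g_j$ be their values for $j=j(q,n)$, and put $v(q,n)=g_1\cdots g_j$, with $v(q,n)=1$ if $j=0$. The cap $n$ keeps $j$ finite, and it costs nothing because $|w_i|\ge n$ for $i\geq n$.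

\begin{lemma}\label{lem:prefix}
Let $u$ be a nonprincipal ultrafilter on $G$, $q=u*r$, $n\ge1$, $j=j(q,n)$. For $u$-most $h$ we have $h\ne1$, $k(h)>j$ and $w_i(h)=g_i$ for $1\leq i\le j$. If $j<n$, then $w_{j+1}(h)$ is not $u$-constant.
\end{lemma}

\begin{proof}
Since $u$ is nonprincipal, $h\ne1$ for $u$-most $h$. Suppose $i\geq1$ and $k(h)\ge i$ for $u$-most $h$. For each such $h$, Lemma~\ref{lem:fact}(a) gives $\pi_i(hy)=\pi(h_{i-1}y)=w_i(h)$ for $r$-most $y$. By the definition of $u*r$, for every $g\in G$,
\begin{equation}\label{eq:transfer}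
\pi_i(y)=g\text{ for $q$-most }y\iff w_i(h)=g\text{ for $u$-most }h.
\end{equation}
We show by induction on $i\le j$ that for $u$-most $h$, $k(h)>i$ and $w_l(h)=g_l$ for $1\le l\le i$. For $i=0$ this is $k(h)\ge1$. If it holds for $i-1$, then \eqref{eq:transfer} gives $w_i(h)=g_i$ for $u$-most $h$. If $k(h)=i$ for $u$-most $h$, then $h=g_1\cdots g_i$ for $u$-most $h$ and $u$ is principal; so $k(h)>i$ for $u$-most $h$. Finally, if $j<n$ and $w_{j+1}(h)$ were $u$-constant, then $\pi_{j+1}$ would be $q$-constant by \eqref{eq:transfer}, against the maximality of $j$.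
\end{proof}

\begin{lemma}[Decoding]\label{lem:decode}
Let $u$ be a nonprincipal ultrafilter on $G$ with $ho=c$ for $u$-most $h$, and let $q=u*r$. Let $n\ge1$ be such that $c\in B_n$ and, in case $(\alpha)$, $z_*\in B_n$. Put $j=j(q,n)$ and $v=v(q,n)$. Then for $u$-most $h$, for $r$-most $y$:
\begin{itemize}
\item[(i)] $\Phi^j(hy)$ is defined, lies in $\mathrm{Dom}$, and $b(\Phi^j(hy))=v^{-1}c$;
\item[(ii)] unless we are in case $(\alpha)$ with $z_*=o$, also $D(\Phi^j(hy))=y$.
\end{itemize}
\end{lemma}

\begin{proof}
We consider only $h$ with $ho=c$ that have the properties in Lemma~\ref{lem:prefix}, and write $k,w_i,v_i,h_i$ for the data of Lemma~\ref{lem:fact}, with $v_0=1$. Thus $k>j$, $v_j=v$ and $h_io=v_i^{-1}c$.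

\emph{Step 1: the second row is small.} We claim that for $u$-most $h$,
\begin{equation}\label{eq:small}
h_io\in S(w_{i+1})\quad\text{and}\quad B_n\subseteq S(w_{i+1})\qquad\text{for all }j\le i<k.
\end{equation}
First let $1\le i<k$ be an index with $m:=|w_i|\ge n$. Then $c\in B_m$ and $v_i^{-1}\in G_{m+1}$ by Lemma~\ref{lem:fact}(c), so $h_io\in G_{m+1}B_m$; also $B_n\subseteq B_m\subseteq G_{m+1}B_m$. Since $|w_{i+1}|>\psi(m)$, (S3) gives \eqref{eq:small} for this $i$.

If $j=n$, then $|w_i|\ge i\ge n$ for all $i\ge j$, and \eqref{eq:small} follows. If $j<n$, then $w_{j+1}(h)$ is not $u$-constant, so for $u$-most $h$ it avoids any given finite subset of $G$. The set $B_n\cup\{v^{-1}c\}$ is finite and does not depend on $h$, so by (S2) it is contained in $S(w_{j+1})$ for $u$-most $h$. As $h_jo=v^{-1}c$, this is \eqref{eq:small} for $i=j$. Also $w_{j+1}\notin G_n$ for $u$-most $h$. Since the sizes $|w_i|$ increase, $|w_i|\ge n$ for all $i\ge j+1$, and these $i$ are covered by the first paragraph.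

\emph{Step 2: the step from $y$ to $h_{k-1}y$.} Fix $h$ with \eqref{eq:small}, and let $y$ satisfy Lemma~\ref{lem:fact}(a). Here $h_{k-1}=w_k$, $\pi(w_ky)=w_k$, $\Phi(w_ky)=y$, and \eqref{eq:small} for $i=k-1\geq j$ says that $w_ko\in S(w_k)$ and $B_n\subseteq S(w_k)$.
\begin{itemize}
\item Case $(\beta)$. The set $w_k^{-1}S(w_k)$ is finite and depends only on $h$, so for $r$-most $y$ it does not contain $b(y)$. The rule resets: $b(w_ky)=w_ko$ and $D(w_ky)=y$.
\item Case $(\alpha)$ with $z_*\ne o$. Both $o$ and $z_*$ lie in $B_n\subseteq S(w_k)$, and $w_ko\in S(w_k)$. By (S1), $w_kz_*\notin S(w_k)$. For $r$-most $y$ we have $b(y)=z_*$, and the rule resets: $b(w_ky)=w_ko$ and $D(w_ky)=y$.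
\item Case $(\alpha)$ with $z_*=o$. For $r$-most $y$, $w_kb(y)=w_ko\in S(w_k)$. The rule keeps, and $b(w_ky)=w_ko$; nothing is learned about $D$.
\end{itemize}
In all cases $b(h_{k-1}y)=h_{k-1}o$ for $r$-most $y$.

\emph{Step 3: moving left.} Let $j\le i\le k-2$ and suppose $b(h_{i+1}y)=h_{i+1}o$. Then $w_{i+1}b(h_{i+1}y)=h_io\in S(w_{i+1})$ by \eqref{eq:small}, so the rule keeps: $b(h_iy)=h_io$ and $D(h_iy)=D(h_{i+1}y)$. Descending to $i=j$, we get $b(h_jy)=h_jo=v^{-1}c$ and $D(h_jy)=D(h_{k-1}y)$. Since $h_jy=\Phi^j(hy)\in\mathrm{Dom}$ by Lemma~\ref{lem:fact}(a) and $j<k$, this proves (i) and (ii).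
\end{proof}

The second case of Step 2 is the mark seen in Section~\ref{sec:model}: $z_*\ne o$ corresponds to the fact that $r$-most $y$ were odd. The third case is the one in which the mark is absent.

\section{Proof of Theorem~\ref{thm:action}}\label{sec:end}

Let $q=u*r=u'*r$.

\emph{Both $u$ and $u'$ principal,} at $g$ and $g'$. Then $go=c$, $g'o=c'$ and $gr=g'r$, so $f=g^{-1}g'$ satisfies $fr=r$. By (F) and Lemma~\ref{lem:three}, $f=1$. Hence $c=c'$.

\emph{Both nonprincipal.} Choose $n\ge1$ with $c,c'\in B_n$ and, in case $(\alpha)$, $z_*\in B_n$. The number $j=j(q,n)$ and the element $v=v(q,n)$ depend only on $q$ and $n$. By Lemma~\ref{lem:decode}(i) for $u$, we have $b(\Phi^j(y))=v^{-1}c$ for $q$-most $y$; by the same lemma for $u'$, we have $b(\Phi^j(y))=v^{-1}c'$ for $q$-most $y$. So $v^{-1}c=v^{-1}c'$ and $c=c'$.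

\emph{Exactly one principal.} By symmetry let $u$ be principal at $g$, so that $go=c$, and let $u'$ be nonprincipal. Suppose $c\ne c'$. The ultrafilter $\tilde u=g^{-1}u'$ is nonprincipal. By \eqref{eq:equiv}, $\tilde u*r=g^{-1}q=g^{-1}(gr)=r$, and $ho=d$ for $\tilde u$-most $h$, where $d=g^{-1}c'\ne g^{-1}c=o$. This is the situation $r=1+t\cdot r$ of the model, and we follow the same steps.

Choose $n\ge1$ with $d\in B_n$ and, in case $(\alpha)$, $z_*\in B_n$. We have $j(r,n)=0$: if $\pi(y)=g_1$ for $r$-most $y$, then $\ell(y)<|g_1|$ for $r$-most $y$ by Lemma~\ref{lem:cut}(a), which is false. Apply Lemma~\ref{lem:decode} to $\tilde u$, with $j=0$ and $v=1$. Part (i) gives $b(hy)=d$ for $\tilde u$-most $h$, for $r$-most $y$. As $\tilde u*r=r$, this means that $b(y)=d$ for $r$-most $y$. So we are in case $(\alpha)$ with $z_*=d\ne o$, and part (ii) applies: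
\begin{equation}\label{eq:D}
hy\in\mathrm{Dom}\ \text{ and }\ D(hy)=y\qquad\text{for $\tilde u$-most $h$, for $r$-most $y$.}
\end{equation}
For $y\in Y$ let $\nu(y)=\min\{m\ge0:D^m(y)\notin\mathrm{Dom}\}$. This is finite, because on $\mathrm{Dom}$ the map $D$ preserves the finite block and raises the level. For $y\in\mathrm{Dom}$ we have $\nu(y)=\nu(D(y))+1$. Let $\varepsilon\in\{0,1\}$ be such that $E=\{y:\nu(y)\equiv\varepsilon\pmod 2\}$ is in $r$. By \eqref{eq:D}, for $\tilde u$-most $h$, for $r$-most $y$, we have $y\in E$ and $\nu(hy)=\nu(y)+1$, so $hy\notin E$. Thus $Y\setminus E\in\tilde u*r=r$, a contradiction. Hence $c=c'$. \qed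

\medskip
By Section~\ref{sec:action}, Theorems~\ref{thm:field} and~\ref{thm:H} follow.

\section{The role of the hypotheses}\label{sec:hyp}

Hypothesis (F) enters only through Lemma~\ref{lem:three}, which yields the sets $C_n$, hence the Separation Lemma, and the case of two principal ultrafilters. It cannot be dropped: let $G=\{1,g\}$ act trivially on $Y$ and by left multiplication on $Z=G$, with $o=1$. Then (T) holds and $1*r=g*r$, but $1o\ne go$.

Hypothesis (T) is used only to make the sets $F_n$ in Lemma~\ref{lem:small} finite. This allows (S1) and (S2) to hold together: (S2) lets the values $h_io$ pass the test in Definition~\ref{def:bD}, while (S1) makes a constant value $z_*\ne o$ fail it.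

Countability of $G$ gives the size function and the exhaustion $B_n$ of $Go$; countability of $Y$ gives finite blocks and finite levels, on which both recursions rest. Nonprincipality of $r$ is used for Lemma~\ref{lem:three}, for $C_n\in r$ and for the blocks; Example~\ref{ex:basic}(f) shows that Theorem~\ref{thm:H} needs it.

Finally, the conclusion $c=c'$ of Theorem~\ref{thm:action} cannot be strengthened to $u=u'$. In the affine group of $\mathbb{Q}$, take $r=s$ as in Example~\ref{ex:basic}(e), let $u$ be the image of $s$ under $a\mapsto(y\mapsto ay)$, and let $u'$ be principal at $1$. Then $u*r=s\cdot s=s=u'*r$, and $u$ is nonprincipal.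

\begin{thebibliography}{1}
\bibitem{HS} Neil Hindman and Dona Strauss, \emph{Algebra in the Stone-\v{C}ech Compactification},
\texttt{http://people.dm.unipi.it/\allowbreak dinasso/\allowbreak ULTRABIBLIO/\allowbreak Hindman\_Strauss\%20-\%20\allowbreak Algebra\%20in\%20the\%20\allowbreak Stone-Cech\%20\allowbreak compactification\%20\allowbreak (2012\%20-\%202nd\%20ed).pdf}
\end{thebibliography}
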